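\title{Monotone 2-DNF formulas that need exponential-size d-DNNF circuits}

\begin{abstract}
We show that DNF formulas are not, in general, equivalent to deterministic decomposable circuits (d-DNNF) of polynomial size. For a graph $G=(V,E)$ let $f_G=\bigvee_{uv\in E}(x_u\wedge x_v)$. If $G$ is $D$-regular on $n$ vertices and its second adjacency eigenvalue is at most $(\frac12-\eta)D$, then every d-DNNF circuit for $f_G$ or for $\neg f_G$ has size $2^{\Omega(n)}$, with a constant depending only on $D$ and $\eta$. Ramanujan graphs of degree $18$ give an explicit family of monotone 2-DNF formulas of size $m$ whose smallest d-DNNF circuits have size $2^{\Omega(m)}$. The proof cuts the models of a small circuit into few disjoint product sets with many small blocks, and tests these sets against the parity of the number of induced edges under a biased product measure.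
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Circuits and formulas}

An \emph{NNF circuit} over a finite set $V$ of Boolean variables is a finite directed acyclic graph of \emph{gates} and \emph{wires} with a distinguished output gate. Its input gates are labeled by literals $x$, $\neg x$ $(x\in V)$ or by constants; every other gate is an $\wedge$-gate or an $\vee$-gate with any number of incoming wires. A gate of fan-in $0$ is read as a constant, $1$ for $\wedge$ and $0$ for $\vee$. The \emph{size} of the circuit is its number of gates (inputs included) and wires. If a wire $(g',g)$ leads from $g'$ to $g$, then $g'$ is a \emph{child} of $g$. Let $\operatorname{var}(g)$ be the set of variables that appear in the subcircuit rooted at $g$. Each gate computes a function on $\{0,1\}^V$ that depends only on the coordinates in $\operatorname{var}(g)$, and we say that $g$ is \emph{true at} $x$ if this function takes the value $1$ at $x$.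

The circuit is \emph{decomposable} (a DNNF) if for every $\wedge$-gate with inputs $g_1,\dots,g_k$ the sets $\operatorname{var}(g_i)$ are pairwise disjoint. It is \emph{deterministic} if for every $\vee$-gate with inputs $g_1,\dots,g_k$ no assignment makes $g_i$ and $g_j$ both true for $i\ne j$. A \emph{d-DNNF} is a circuit with both properties. A \emph{DNF formula} is a disjunction of conjunctions of literals, called \emph{terms}; its size is the total number of literal occurrences. It is a \emph{2-DNF} if each term has two literals, and \emph{monotone} if no literal is negated.

The two conditions are the ones under which probabilities can be computed gate by gate. If the variables are independent random bits, the inputs of a decomposable $\wedge$-gate are independent events, so their probabilities multiply; the inputs of a deterministic $\vee$-gate are disjoint events, so their probabilities add. With unbiased bits this counts the models of a d-DNNF in time polynomial in its size.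

We use one closure property throughout. If the literals of some variables are replaced by the constants given by a partial assignment, the sets $\operatorname{var}(g)$ shrink, gates without a common satisfying assignment still have none, and the size is unchanged. So a \emph{restriction} of a d-DNNF is a d-DNNF of the same size. In particular, a circuit for a function on $\{0,1\}^V$ may be assumed to use only variables in $V$: fix all others to $0$.

\subsection*{The question}

DNF formulas cannot simulate d-DNNF circuits: the parity of $n$ variables has d-DNNF circuits of size polynomial in $n$ but only DNF formulas of size exponential in $n$. Open question~1 of \cite{AAKC} asks for the opposite separation.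

\begin{quote}
\emph{Is there a family of DNF formulas $F_i$ with sizes $m_i\to\infty$ such that the smallest d-DNNF circuit equivalent to $F_i$ has size $m_i^{\omega(1)}$? Equivalently, is it false that every DNF formula of size $m$ is equivalent to a d-DNNF circuit of size polynomial in $m$?}
\end{quote}

One expects such a family to exist. Counting the models of a DNF is \#P-hard, so a polynomial-time translation into d-DNNF would make a \#P-hard problem solvable in polynomial time. This argument is conditional, and it concerns the time needed to find a circuit; the question asks for an unconditional bound on the size of the circuit.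

\subsection*{The simplest cases}

\emph{Decision trees.} A function of $k$ variables is $(x\wedge C_1)\vee(\neg x\wedge C_0)$, where $C_0,C_1$ compute its two restrictions in a variable $x$. This adds five gates and six wires, so the sizes $s_k=2s_{k-1}+11$, $s_0=1$, suffice, and $s_k\le 12\cdot 2^k$. A DNF of size $m$ mentions at most $m$ variables and hence has a d-DNNF of size $2^{O(m)}$.

\emph{Terms with one literal.} For literals $\ell_1,\dots,\ell_t$ on distinct variables, $\ell_1\vee\dots\vee\ell_t$ is computed by the d-DNNF $h_1$ of linear size given by $h_t=\ell_t$, $h_i=\ell_i\vee(\neg\ell_i\wedge h_{i+1})$. Repeated literals can be dropped, and a disjunction that contains two complementary literals is constant.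

\emph{Terms with two literals.} For a simple graph $G=(V,E)$ let
\[
f_G=\bigvee_{uv\in E}(x_u\wedge x_v),
\]
a monotone 2-DNF of size $2|E|$. It is true at $x$ exactly when the vertex set $\{v:x_v=1\}$ contains an edge. The formula is itself a DNNF of linear size, since $u\neq v$ in each term. It also has a deterministic circuit of linear size. Number the edges $1,\dots,t$, let $y_i,z_i$ be the variables at the two ends of edge $i$, and put
\begin{equation}\label{eq:chain}
g_{t+1}=0,\qquad g_i=(y_i\wedge z_i)\vee(n_i\wedge g_{i+1}),\qquad n_i=\neg y_i\vee(y_i\wedge\neg z_i).
\end{equation}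
Here $n_i$ computes $\neg(y_i\wedge z_i)$, both kinds of $\vee$-gates are deterministic, and $g_1$ computes $f_G$. The gates $n_i\wedge g_{i+1}$ are all decomposable exactly when no two edges share a vertex. So $f_G$ has a linear-size d-DNNF when $E$ is a matching, and for every graph each of the two properties can be had separately at linear cost. On good expanders, having both at once costs exponential size.

\subsection*{Results}

\begin{theorem}\label{thm:main}
There are monotone 2-DNF formulas $F_i$ with sizes $m_i\to\infty$, each variable occurring in exactly $18$ terms, such that every d-DNNF circuit for $F_i$ has size $2^{\Omega(m_i)}$.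
\end{theorem}

This answers the question. By the simple cases above, the exponent and the width are optimal: the worst-case d-DNNF size over DNFs of size at most $m$ is $2^{\Theta(m)}$ along the sizes $m=m_i$, and DNFs whose terms have one literal are easy. The formulas $F_i$ will be of the form $f_G$, so DNNF and d-DNNF are exponentially separated already on monotone 2-DNFs of bounded degree.

Theorem~\ref{thm:main} follows from a spectral criterion. Let $\lambda_2(G)$ be the second largest eigenvalue of the adjacency matrix of $G$, counted with multiplicity.

\begin{theorem}\label{thm:spectral}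
Let $0<\eta\le\frac12$, let $G$ be a simple $D$-regular graph $(D\ge1)$ on $n\ge 6/\eta$ vertices with $\lambda_2(G)\le(\frac12-\eta)D$, and let $M=|E|=Dn/2$. Every d-DNNF circuit computing $f_G$, and every d-DNNF circuit computing $\neg f_G$, has size
\[
s\ \ge\ \exp\Big(\frac{\eta}{6}\big(cM-\ln 4\big)\Big),\qquad c=\frac{7}{16}\,\eta\,\Big(\frac{\eta}{32D}\Big)^{8}.
\]
\end{theorem}

For fixed $D$ and $\eta$ the bound is $2^{\Omega(n)}$. Some hypothesis on $\lambda_2$ is needed: a perfect matching on $n\ge4$ vertices has $\lambda_2=D=1$, and \eqref{eq:chain} is a d-DNNF of linear size for it. The models of $\neg f_G$ are the independent sets of $G$. Negating all variables turns $\neg f_G$ into the monotone 2-CNF $\bigwedge_{uv\in E}(x_u\vee x_v)$ and does not change the size of d-DNNF circuits, so the bound holds for this CNF too.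

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:spectral}]
Lubotzky, Phillips and Sarnak \cite{LPS} construct, for distinct primes $p,q\equiv1\pmod4$ with $q$ large relative to $p$, an explicit connected $(p+1)$-regular graph $X^{p,q}$ with $q(q^2-1)$ or $q(q^2-1)/2$ vertices. Its girth tends to infinity with $q$, so it is simple for large $q$, and all its eigenvalues other than $\pm(p+1)$ have absolute value at most $2\sqrt p$. Since the graph is connected, the eigenvalue $p+1$ is simple, and so $\lambda_2\le2\sqrt p$. Take $p=17$, $D=18$, $\eta=0.04$. Then
\[
\lambda_2\le 2\sqrt{17}<8.25<8.28=(\tfrac12-\eta)D .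
\]
Let $q\to\infty$ and let $F_i$ run through the formulas $f_G$ with $G=X^{17,q}$. Each variable occurs in $18$ terms, the size is $m=2M=18n$, and Theorem~\ref{thm:spectral} gives $s\ge\exp(\frac\eta6(cm/2-\ln4))$ with absolute constants $\eta,c>0$.
\end{proof}

Section~\ref{sec:edge} explains the method on a single edge. Sections~\ref{sec:rect}--\ref{sec:exp} prove Theorem~\ref{thm:spectral}, and Section~\ref{sec:or} derives that d-DNNF circuits do not admit polynomial-size disjunction.

\section{The test function on one edge}\label{sec:edge}

Fix a graph $G$ with $M$ edges, write $f=f_G$, and let the bits $x_v$ be independent with $\Pr[x_v=1]=\beta$. Let $e(x)$ be the number of edges $uv$ with $x_u=x_v=1$, and let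
\[
W(x)=(-1)^{e(x)}=\prod_{uv\in E}(1-2x_ux_v).
\]
Wherever $f=0$ we have $e(x)=0$ and $W=1$, so $\Pr[f=0]=\mathbb E[W(1-f)]$. Suppose that $f^{-1}(1)$ is the disjoint union of sets $R_1,\dots,R_N$. Then $f=\sum_i1_{R_i}$, and
\begin{equation}\label{eq:identity}
\Pr[f=0]=\mathbb E[W]-\sum_{i=1}^N\mathbb E[W1_{R_i}].
\end{equation}
If the $R_i$ and the whole cube belong to a class of sets $R$ with $|\mathbb E[W1_R]|\le\gamma$, then $N+1\ge\Pr[f=0]/\gamma$. A d-DNNF yields such a partition into product sets: decomposability gives the product structure and determinism gives the disjointness. Disjointness cannot be dropped, because the $M$ terms of $f$ already cover $f^{-1}(1)$ by $M$ subcubes.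

Take for $G$ a single edge $uv$, and let $R=P\times Q$ be a product set that separates its ends: $x_u\in P$, $x_v\in Q$. The only point with $W=-1$ is $(1,1)$, of probability $\beta^2$. Adding the signed probabilities of the points of $P\times Q$ gives $\mathbb E[W1_{P\times Q}]$:
\[
\begin{array}{c|ccc}
 & Q=\{0\} & Q=\{1\} & Q=\{0,1\}\\ \hline
P=\{0\} & (1-\beta)^2 & \beta(1-\beta) & 1-\beta\\
P=\{1\} & \beta(1-\beta) & -\beta^2 & \beta(1-2\beta)\\
P=\{0,1\} & 1-\beta & \beta(1-2\beta) & 1-2\beta^2
\end{array}
\]
For $\beta\le\frac12$ every entry but the last has absolute value at most $1-\beta\le1-2\beta^2$. So $\gamma=1-2\beta^2$, while $\Pr[f=0]=1-\beta^2$. The set $\{f=0\}$ simply omits the point $(1,1)$. A product set must either contain it, where it counts with the wrong sign and costs $2\beta^2$, or give up a whole row or column, which costs $\beta$.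

The factor $2$ between $2\beta^2$ and $\beta^2$ drives the proof. Consider a product set $R=\prod_jR_j$ over a partition of $V$ into blocks, and say that an edge is \emph{cut} if its ends lie in different blocks. If the edges behaved independently, we would have $\Pr[f=0]\approx e^{-\beta^2M}$ and $|\mathbb E[W1_R]|\lesssim e^{-2\beta^2\kappa M}$ when $\kappa M$ edges are cut. The ratio is exponentially large if $\kappa>\frac12$.

Edges inside a block give no exponential gain. If $G$ is a matching of $k$ edges inside one block, the set $R=\{e(x)\text{ even}\}$ is allowed, and $\mathbb E[W1_R]=\Pr[R]=\frac12(1+\mathbb E[W])=\frac12(1+(1-2\beta^2)^k)\ge\frac12$ for $\beta\le\frac12$. So more than half of the edges must be cut, for every partition that the circuit may produce. Balanced partitions into two blocks do not have this property in any graph. If $3\mid n$, a uniformly random set of $n/3$ vertices separates the ends of a given edge with probability $\frac{4n}{9(n-1)}$, which is less than $\frac12$ for $n>9$; hence some partition into blocks of sizes $n/3$ and $2n/3$ cuts fewer than half of the edges. We therefore work with many small blocks, for which the condition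 on $\lambda_2$ does force $\kappa>\frac12$.

Three things remain to be done. We must obtain product sets with small blocks from a circuit (Section~\ref{sec:rect}). A factor $R_j$ is an arbitrary subset of $\{0,1\}^{V_j}$ and couples all edges that meet the block $V_j$, so the table above cannot be multiplied over edges, even for a matching (Section~\ref{sec:matching}). Finally, the edges of an expander share vertices (Section~\ref{sec:exp}).

\section{From a circuit to disjoint multirectangles}\label{sec:rect}

\begin{definition}\label{def:multi}
Let $U$ be a finite set and $k>0$ a real number. A \emph{$k$-multirectangle} in $\{0,1\}^U$ is a set $R=\prod_{j=1}^rR_j$ with $R_j\subseteq\{0,1\}^{V_j}$, for some partition $U=V_1\sqcup\dots\sqcup V_r$ into \emph{blocks} of size $|V_j|\le k$.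
\end{definition}

We first split the models of a circuit into disjoint two-block products and then split the factors again. The second step requires that the factors have small d-DNNF circuits themselves, so this is part of the statement.

\begin{lemma}\label{lem:split}
Let $|U|=u\ge3$ and let $g:\{0,1\}^U\to\{0,1\}$ be computed by a d-DNNF $C$ of size at most $s$. Then $g^{-1}(1)$ is a disjoint union of at most $s$ nonempty sets, each of the form $P\times Q$ with $P\subseteq\{0,1\}^A$, $Q\subseteq\{0,1\}^B$ for a partition $U=A\sqcup B$, depending on the set, with $|A|,|B|\ge u/3$. Moreover, $1_P$ and $1_Q$ have d-DNNF circuits of size at most $s$.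
\end{lemma}

The idea is to follow each model $x$ down the circuit, through true gates that mention more than two thirds of the variables, and to group the models by the place where this walk stops. At that place the circuit separates a set $A$ of between $u/3$ and $2u/3$ variables from the rest.

\begin{proof}
The condition $|A|,|B|\ge u/3$ means $u/3\le|A|\le2u/3$. Since $u\ge3$, we have $\lceil u/3\rceil<u/3+1\le2u/3$. This gives the following fact:
\begin{quote}
$(\ast)$ if $S\subseteq S'\subseteq U$ and $|S|\le 2u/3<|S'|$, there is $A$ with $S\subseteq A\subseteq S'$ and $u/3\le|A|\le2u/3$.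
\end{quote}
Indeed, take $A=S$ if $|S|\ge u/3$, and otherwise enlarge $S$ inside $S'$ to size $\lceil u/3\rceil$.

Let $r$ be the output gate and call a gate $h$ \emph{large} if $|\operatorname{var}(h)|>2u/3$. If $r$ is not large, apply $(\ast)$ to $\operatorname{var}(r)\subseteq U$. Then $g^{-1}(1)=P\times\{0,1\}^B$, the circuit $C$ computes $1_P$, and the constant $1$ has size $1$; if $g\equiv0$ we use no sets at all. From now on $r$ is large. Large gates are not inputs, because $2u/3\ge2$. All gates below a non-large gate are non-large. A large $\wedge$-gate has at most one large child, since two disjoint subsets of $U$ cannot both have more than $2u/3$ elements.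

\medskip\noindent\emph{Step 1: the descent.} Let $h$ be a large gate that is true at $x$. The \emph{descent of $x$ from $h$} proceeds as follows.
\begin{itemize}
\item If $h$ is an $\vee$-gate, by determinism exactly one incoming wire $(h',h)$ has $h'$ true at $x$. If $h'$ is large, continue at $h'$. Otherwise stop; the \emph{label} is the wire $(h',h)$.
\item If $h$ is an $\wedge$-gate with a large child, continue at that child, which is true at $x$. Otherwise stop; the label is the gate $h$.
\end{itemize}
The descent stops because the circuit is acyclic. For $x\in g^{-1}(1)$ let $\ell(x)$ be the label of the descent of $x$ from $r$. Labels are gates or wires, so there are at most $s$ of them, and the nonempty sets among $R_\ell=\{x\in g^{-1}(1):\ell(x)=\ell\}$ partition $g^{-1}(1)$.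

\medskip\noindent\emph{Step 2: the set $A$.} Fix a label $\ell$ with $R_\ell\ne\emptyset$, and let $h$ be the large gate at which the descent stops: the upper end of $\ell$ if $\ell$ is a wire, and $\ell$ itself otherwise. We choose $A\subseteq\operatorname{var}(h)$ with $u/3\le|A|\le2u/3$. If $\ell=(h',h)$, take $A$ from $(\ast)$ with $\operatorname{var}(h')\subseteq A\subseteq\operatorname{var}(h)$. The set $\operatorname{var}(h')$ may be too small to serve as $A$, and the padding must come from $\operatorname{var}(h)$ for Step~3 to work; this is why the label records the wire and not only $h'$. If $\ell=h$ is an $\wedge$-gate, the sets $\operatorname{var}$ of its children are disjoint, each has at most $2u/3$ elements, and their union has more than $2u/3$. If one of them has at least $u/3$ elements, let $A$ be that set. Otherwise add them one at a time until the union $A$ first has at least $u/3$ elements; then $|A|<u/3+u/3$. Either way, each child of $h$ has its variables inside $A$ or inside $B=U\setminus A$.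

\medskip\noindent\emph{Step 3: $R_\ell$ is a product.} Let $x,x'\in R_\ell$ and let $y$ agree with $x$ on $A$ and with $x'$ on $B$. We show $y\in R_\ell$; then $R_\ell=P\times Q$, where $P,Q$ are the projections of $R_\ell$ to $\{0,1\}^A$ and $\{0,1\}^B$. Let $r=g_0,g_1,\dots,g_j=h$ be the large gates visited by the descent of $x'$. The descent of $x$ may take a different path to $h$, and we use only its last step.

The gate $h$ is true at $y$. If $\ell=(h',h)$, then $h'$ is true at $x$ and $y=x$ on $\operatorname{var}(h')\subseteq A$, so $h'$ is true at $y$; thus $h$ is true at $y$ and $\ell$ is its unique true incoming wire. If $\ell=h$, each child is true at both $x$ and $x'$ and has its variables inside $A$, where $y=x$, or inside $B$, where $y=x'$; so each child is true at $y$. In both cases the descent of $y$ from $h$ stops at once with label $\ell$.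

Now let $i<j$ and suppose $g_{i+1}$ is true at $y$. If $g_i$ is an $\vee$-gate, it is true at $y$, its unique true incoming wire comes from $g_{i+1}$, and $g_{i+1}$ is large. If $g_i$ is an $\wedge$-gate, then $g_{i+1}$ is its large child. By decomposability the other children have variables disjoint from $\operatorname{var}(g_{i+1})\supseteq\operatorname{var}(h)\supseteq A$. On these variables $y=x'$, and these children are true at $x'$, so they are true at $y$, and so is $g_i$. In both cases the descent of $y$ moves from $g_i$ to $g_{i+1}$. By downward induction on $i$, $g(y)=1$ and $\ell(y)=\ell$.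

\medskip\noindent\emph{Step 4: circuits for $P$ and $Q$.} We prune from $C$ every other place where a descent can stop. Let $C_\ell$ be obtained as follows, where ``large'' always refers to $C$: at every large $\vee$-gate delete all wires from non-large children except the wire $\ell$, if $\ell$ is a wire; and replace by the constant $0$ every large $\wedge$-gate other than $\ell$ that has no large child. The size does not increase. The sets $\operatorname{var}(\cdot)$ only shrink, and by induction from the inputs a gate that is true at $x$ in $C_\ell$ is true at $x$ in $C$; so $C_\ell$ is decomposable and deterministic. The subcircuits rooted at non-large gates are unchanged. We claim that a large gate $h_0$ is true at $x$ in $C_\ell$ if and only if it is true at $x$ in $C$ and the descent of $x$ from $h_0$ ends with label $\ell$. We argue by induction from the bottom.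
\begin{itemize}
\item Let $h_0$ be an $\vee$-gate. It is true in $C_\ell$ if and only if either $\ell=(h',h_0)$ with $h'$ true at $x$, or some large child $h''$ is true in $C_\ell$, which by induction means that $h''$ is true in $C$ and the descent from $h''$ ends with $\ell$. These are the two ways in which the descent from $h_0$ can end with $\ell$.
\item Let $h_0$ be an $\wedge$-gate without large child. When $h_0$ is true in $C$, the descent ends with label $h_0$. If $h_0=\ell$ the gate is unchanged, and otherwise it is $0$ in $C_\ell$.
\item Let $h_0$ be an $\wedge$-gate with large child $h''$. It is true in $C_\ell$ if and only if its non-large children are true and $h''$ is true in $C_\ell$. By induction this means that $h_0$ is true in $C$ and the descent from $h''$, hence from $h_0$, ends with $\ell$.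
\end{itemize}
For $h_0=r$ the claim says that $C_\ell$ computes $1_{R_\ell}=1_{P\times Q}$. Restricting the variables in $B$ to a point of $Q$ gives a d-DNNF of size at most $s$ for $1_P$, and restricting those in $A$ to a point of $P$ gives one for $1_Q$.
\end{proof}

\begin{example}
Take the circuit \eqref{eq:chain} for a matching with $t=3$ edges, so $u=6$ and large means more than $4$ variables. The large gates are $g_1$ and $h=n_1\wedge g_2$. Two labels occur: the wire from $y_1\wedge z_1$ to $g_1$, and the gate $h$. With $A=\{y_1,z_1\}$ for both, the two products are $\{11\}\times\{0,1\}^B$ and $\{00,01,10\}\times g_2^{-1}(1)$.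
\end{example}

\begin{lemma}\label{lem:multi}
Let $k\ge3$ be real, let $|U|=u$, and let $g:\{0,1\}^U\to\{0,1\}$ have a d-DNNF of size at most $s$. Then $g^{-1}(1)$ is a disjoint union of at most $s^{\max(0,\,3u/k-1)}$ $k$-multirectangles.
\end{lemma}

\begin{proof}
Induction on $u$. If $u\le k$, the set $g^{-1}(1)$ is itself a $k$-multirectangle with one block, and $s\ge1$. If $u>k\ge3$, apply Lemma~\ref{lem:split} and consider one of the at most $s$ products $P\times Q$. We have $k/3<u/3\le|A|,|B|<u$, so $3|A|/k-1$ and $3|B|/k-1$ are positive, and by induction $P$ and $Q$ are disjoint unions of at most $s^{3|A|/k-1}$ and $s^{3|B|/k-1}$ $k$-multirectangles. The product of a piece of $P$ and a piece of $Q$ is a $k$-multirectangle in $\{0,1\}^U$, and these products partition $P\times Q$ into at most $s^{3u/k-2}$ pieces. The total is at most $s\cdot s^{3u/k-2}=s^{3u/k-1}$.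
\end{proof}

The balance $|A|,|B|\ge u/3$ keeps every block produced by a split larger than $k/3$, so there are fewer than $3u/k$ blocks and fewer than $3u/k-1$ splits, each costing a factor $s$. For blocks of size a constant fraction of $n$ the number of pieces is polynomial in $s$.

\section{Correlation across a matching}\label{sec:matching}

In this section all edges are cut and pairwise disjoint. The aim is Lemma~\ref{lem:matching}: each edge contributes a factor about $1-2\beta^2$, as in the table of Section~\ref{sec:edge}, however the factors of the product set couple the edges. A bound for indicator functions of one bit does not pass to several coordinates, but an operator norm on $L^2$ does. Fix $\beta\in(0,1)$, let $\nu$ be the distribution on $\{0,1\}$ with $\nu(1)=\beta$, and define $T$ on $L^2(\nu)$ by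
\[
(T\varphi)(b)=\mathbb E_{b'\sim\nu}\big[(1-2bb')\varphi(b')\big].
\]
The entries of the table are the inner products $\langle 1_P,T1_Q\rangle$.

\begin{lemma}\label{lem:norm}
$\|T\|\le\sigma:=\exp\big(-2\beta^2(1-\beta)^2\big)$.
\end{lemma}

\begin{proof}
In the orthonormal basis $\epsilon_b=1_{\{b\}}/\sqrt{\nu(b)}$, $b\in\{0,1\}$, the entries of $T$ are $\langle\epsilon_b,T\epsilon_{b'}\rangle=\sqrt{\nu(b)\nu(b')}\,(1-2bb')$, so its matrix is
\[
\begin{pmatrix}1-\beta&\sqrt{\beta(1-\beta)}\\ \sqrt{\beta(1-\beta)}&-\beta\end{pmatrix}.
\]
The sum of the squared entries is $((1-\beta)+\beta)^2=1$ and the determinant is $-2\beta(1-\beta)$. The singular values $\sigma_1\ge\sigma_2$ therefore satisfy $\sigma_1^2+\sigma_2^2=1$ and $\sigma_1\sigma_2=2\beta(1-\beta)$. Since $\sigma_1\le1$, we get $\sigma_2^2\ge\sigma_1^2\sigma_2^2=4\beta^2(1-\beta)^2$, and so $\|T\|^2=\sigma_1^2\le1-4\beta^2(1-\beta)^2\le\sigma^2$.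
\end{proof}

As $\beta\to0$ the bound is $1-2\beta^2+O(\beta^3)$, and $\|T\|\ge\langle1,T1\rangle=1-2\beta^2$, so passing to $L^2$ keeps the factor $2$.

With two blocks joined by $k$ edges, the correlation is $\langle\varphi_1,T^{\otimes k}\varphi_2\rangle$, and the Cauchy--Schwarz inequality bounds it by $\sigma^k\|\varphi_1\|_2\|\varphi_2\|_2$. With more blocks we need a version of Cauchy--Schwarz for many functions, such as $\psi_1(c_1,c_2)\psi_2(c_2,c_3)\psi_3(c_3,c_1)$ for three blocks joined in a triangle. What makes it work is that an edge meets exactly two blocks.

\begin{lemma}\label{lem:cs}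
Let $(c_e)_{e\in I}$ be finitely many independent random bits. Let $I(1),\dots,I(r)\subseteq I$ be such that each $e\in I$ lies in exactly two of the sets $I(j)$, and let $\psi_j$ be a real function of $(c_e)_{e\in I(j)}$. Then $\big|\mathbb E\prod_j\psi_j\big|\le\prod_j\|\psi_j\|_2$.
\end{lemma}

\begin{proof}
Induction on $r$. If $r\le1$ then $I=\emptyset$, the functions are constants, and equality holds. Let $r\ge2$. The coordinates in $J=I(1)\cap I(2)$ occur in no $\psi_j$ with $j\ge3$. Let $\psi_{12}$ be the average of $\psi_1\psi_2$ over these coordinates, so that $\mathbb E\prod_j\psi_j=\mathbb E[\psi_{12}\prod_{j\ge3}\psi_j]$. The function $\psi_{12}$ depends on $c'=(c_e)_{e\in I(1)\setminus J}$ and $c''=(c_e)_{e\in I(2)\setminus J}$. By Cauchy--Schwarz in the coordinates of $J$,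
\[
\psi_{12}(c',c'')^2\le\|\psi_1(c',\cdot)\|_2^2\;\|\psi_2(c'',\cdot)\|_2^2 .
\]
The index sets of $c'$ and $c''$ are disjoint, so $c'$ and $c''$ are independent, and taking expectations gives $\|\psi_{12}\|_2\le\|\psi_1\|_2\|\psi_2\|_2$. Each $e\in I\setminus J$ lies in exactly two of the $r-1$ sets $I(1)\triangle I(2),I(3),\dots,I(r)$, so the induction hypothesis applies to $\psi_{12},\psi_3,\dots,\psi_r$.
\end{proof}

\begin{lemma}\label{lem:matching}
Let $I$ be a matching on a vertex set partitioned into blocks $V_1,\dots,V_r$, each edge of $I$ having its ends in different blocks. Let $b_v\sim\nu$ be independent for the endpoints $v$ of the edges of $I$, and let $\varphi_j$, with $|\varphi_j|\le1$, depend only on the $b_v$ with $v\in V_j$. Then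
\[
\Big|\mathbb E\Big[\prod_{j}\varphi_j\prod_{uv\in I}(1-2b_ub_v)\Big]\Big|\le\sigma^{|I|}.
\]
\end{lemma}

\begin{proof}
Name the ends of each $e\in I$ as $u_e,v_e$, in either order, and put $c_e=b_{u_e}$. Let $I(j)$ be the set of edges with an end in $V_j$, and let $I'(j)=\{e:v_e\in V_j\}\subseteq I(j)$. Each edge lies in exactly two sets $I(j)$ and in exactly one set $I'(j)$. An edge of $I(j)$ has exactly one end in $V_j$, and each endpoint lies on only one edge, so we may regard $\varphi_j$ as a function on $\{0,1\}^{I(j)}$, with the measure $\nu^{I(j)}$. Let $T_e$ be the operator $T$ acting in coordinate $e$. Applying Lemma~\ref{lem:norm} for each fixed value of the other coordinates and averaging gives $\|T_e\varphi\|_2\le\sigma\|\varphi\|_2$. Let $\psi_j$ be the result of applying $T_e$ to $\varphi_j$ for all $e\in I'(j)$; then $\|\psi_j\|_2\le\sigma^{|I'(j)|}$.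

Write the integrand as $\prod_j\Phi_j$ with $\Phi_j=\varphi_j\prod_{e\in I'(j)}(1-2c_eb_{v_e})$. Given $c=(c_e)_{e\in I}$, the factor $\Phi_j$ depends only on the bits $b_{v_e}$ with $e\in I'(j)$. These groups of bits are disjoint for different $j$, so the $\Phi_j$ are conditionally independent, and $\mathbb E[\Phi_j\mid c]=\psi_j\big((c_e)_{e\in I(j)}\big)$ by the definition of $T$. Hence the expectation equals $\mathbb E\prod_j\psi_j$, and Lemma~\ref{lem:cs} bounds it by $\prod_j\sigma^{|I'(j)|}=\sigma^{|I|}$.
\end{proof}

\section{Correlation on an expander}\label{sec:exp}

Let $G$, $\eta$, $D$, $n$, $M$ be as in Theorem~\ref{thm:spectral}, and put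
\[
k=\frac{\eta n}{2},\qquad\kappa=\frac12+\frac\eta2,\qquad\delta=\frac{\eta}{32D}.
\]
The hypothesis $n\ge6/\eta$ says that $k\ge3$, as Lemma~\ref{lem:multi} requires. From now on the bits $x_v$ are independent with $\Pr[x_v=1]=\delta^4$, so both ends of a given edge are $1$ with probability $\delta^8$, and $c=\frac7{16}\eta\delta^8$. The function $W$ is as in Section~\ref{sec:edge}.

\subsection*{Small blocks cut more than half of the edges}

The next lemma is the only place where the eigenvalue hypothesis is used. The adjacency matrix $\mathcal A$ of a $D$-regular graph is symmetric, its largest eigenvalue is $D$ with eigenvector $\mathbf 1=(1,\dots,1)$, and $w^\top\mathcal Aw\le\lambda_2\|w\|^2$ for all $w\perp\mathbf 1$.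

\begin{lemma}\label{lem:cut}
Every partition of $V$ into blocks of size at most $k$ cuts at least $\kappa M$ edges.
\end{lemma}

\begin{proof}
For $S\subseteq V$ let $e(S)$ be the number of edges inside $S$, and write $1_S=\frac{|S|}n\mathbf 1+w$ with $w\perp\mathbf 1$ and $\|w\|^2\le\|1_S\|^2=|S|$. The cross terms vanish because $\mathcal A\mathbf 1=D\mathbf 1\perp w$, so
\[
2e(S)=1_S^\top\mathcal A1_S=\frac{D|S|^2}n+w^\top\mathcal Aw\le\frac{D|S|^2}{n}+\big(\tfrac12-\eta\big)D\|w\|^2\le\frac{D|S|^2}n+\big(\tfrac12-\eta\big)D|S|,
\]
where the last step uses $\eta\le\frac12$. For $|S|\le k=\eta n/2$ the right side is at most $(\frac12-\frac\eta2)D|S|$. Summing over the blocks and using $Dn=2M$, at most $(\frac12-\frac\eta2)M$ edges lie inside blocks.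
\end{proof}

\subsection*{The correlation bound}

Lemma~\ref{lem:matching} needs disjoint edges. We generate $x$ in two rounds, $x_v=a_vb_v$, with $\Pr[a_v=1]=\delta$ and $\Pr[b_v=1]=\beta$. The first round keeps a sparse random vertex set. It induces about $\delta^2M$ edges and about $D\delta^3M$ pairs of adjacent edges, so when $D\delta$ is small compared with $\eta$, almost all surviving edges are isolated. The second round supplies the randomness for Lemma~\ref{lem:matching}, and about $\kappa\delta^2M$ isolated cut edges give the bound $e^{-2\kappa\delta^2\beta^2M}$. The first round produces too few such edges with a probability of the form $e^{-\Omega(\delta^4M)}$, for fixed $\eta$ and $D$. This must be smaller than $e^{-\delta^2\beta^2M}$, which forces $\beta$ to be small compared with $\delta$; we take $\beta=\delta^3$.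

We use \emph{McDiarmid's inequality}: if $Z$ is a real function of $n$ independent random variables, and changing any one variable changes $Z$ by at most $L$, then $\Pr[Z\le\mathbb EZ-\tau]\le\exp(-2\tau^2/(nL^2))$ for $\tau>0$.

\begin{proposition}\label{prop:corr}
Every $k$-multirectangle $R\subseteq\{0,1\}^V$ satisfies
\[
|\mathbb E[W1_R]|\le2\exp\big(-(1+\tfrac\eta2)\delta^8M\big).
\]
\end{proposition}

\begin{proof}
Let $R=\prod_jR_j$ with blocks $V_j$. Write $x_v=a_vb_v$ with all $a_v,b_v$ independent, $\Pr[a_v=1]=\delta$ and $\Pr[b_v=1]=\beta=\delta^3$.

\medskip\noindent\emph{The second round.} Condition on $a$, and let $H_a$ be the subgraph of $G$ induced by $\{v:a_v=1\}$. Edges outside $H_a$ have $x_ux_v=0$, so $W=\prod_{uv\in E(H_a)}(1-2b_ub_v)$. Let $I=I(a)$ be the set of cut edges of $H_a$ that share no vertex with another edge of $H_a$; it is a matching. Condition further on all $b_v$ for which $v$ is not an endpoint of an edge of $I$. The edges of $H_a$ outside $I$ do not touch these endpoints, so their factors in $W$ are now fixed signs. Each $1_{R_j}$ has become a $\{0,1\}$-valued function of the $b_v$ with $v\in V_j$ an endpoint of an edge of $I$.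 Lemma~\ref{lem:matching} bounds the conditional expectation of $W1_R$ by $\sigma^{|I|}$ in absolute value, and averaging over the fixed bits $b_v$ gives
\begin{equation}\label{eq:second}
\big|\mathbb E[W1_R\mid a]\big|\le\sigma^{|I(a)|},\qquad\sigma=\exp\big(-2\delta^6(1-\delta^3)^2\big).
\end{equation}

\medskip\noindent\emph{The first round: the mean.} We bound $|I(a)|$ from below by a quantity whose mean is easy to compute. Let $Y_1(a)$ be the number of cut edges of $H_a$, let $Y_2(a)$ be the number of unordered pairs of distinct edges of $H_a$ that share a vertex, and let $Z=Y_1-2Y_2$. A cut edge of $H_a$ outside $I$ belongs to a pair counted by $Y_2$, and each pair contains two edges, so $|I(a)|\ge Z(a)$. By Lemma~\ref{lem:cut}, $\mathbb EY_1\ge\kappa M\delta^2$. Since $G$ is simple, two adjacent edges span exactly three vertices and have a unique common vertex. So $G$ has $n\binom D2=M(D-1)$ such pairs, each surviving with probability $\delta^3$. As $2D\delta=\eta/16$,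
\[
\mathbb EZ\ge\kappa M\delta^2-2M(D-1)\delta^3\ge M\delta^2\big(\kappa-\tfrac\eta{16}\big).
\]

\medskip\noindent\emph{The first round: concentration.} A vertex $v$ lies on $D$ edges; it is the common vertex of $\binom D2$ adjacent pairs and an outer vertex of $D(D-1)$. Changing $a_v$ therefore changes $Z$ by at most $D+2\binom D2+2D(D-1)=D+3D(D-1)\le3D^2$. Let $\mathcal B$ be the event $Z\le M\delta^2(\kappa-\frac\eta8)$. It implies $Z\le\mathbb EZ-\tau$ for $\tau=\frac\eta{16}M\delta^2$, so McDiarmid's inequality and $M/n=D/2$ give
\[
\Pr[\mathcal B]\le\exp\Big(-\frac{2\tau^2}{9nD^4}\Big)=\exp\Big(-\frac{2\eta^2\delta^4M}{256\cdot9\,D^4}\cdot\frac D2\Big)=\exp\Big(-\frac{\eta^2\delta^4M}{2304\,D^3}\Big).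
\]
This is at most $\exp(-(1+\frac\eta2)\delta^8M)$ provided $2304\,(1+\frac\eta2)\delta^4\le\eta^2/D^3$. Since $1+\frac\eta2\le\frac54$, the left side is at most $2880\,\eta^4/(32^4D^4)$, and the inequality holds because $2880\,\eta^2\le32^4D$.

\medskip\noindent\emph{Outside $\mathcal B$.} Here $|I(a)|>M\delta^2(\kappa-\frac\eta8)$ and $2(\kappa-\frac\eta8)=1+\frac{3\eta}4$. By \eqref{eq:second} and $(1-\delta^3)^2\ge1-2\delta^3$,
\[
\big|\mathbb E[W1_R\mid a]\big|\le\exp\big(-(1+\tfrac{3\eta}4)(1-2\delta^3)\delta^8M\big)\le\exp\big(-(1+\tfrac\eta2)\delta^8M\big).
\]
The last step holds because $\delta^3\le\delta\le\eta/16$ and $1+\frac{3\eta}4\le\frac{11}8$, so that $(1+\frac{3\eta}4)\,2\delta^3\le\frac{11}8\cdot\frac\eta8\le\frac\eta4$.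

Averaging over $a$, with the trivial bound $1$ on $\mathcal B$, proves the proposition.
\end{proof}

\subsection*{The probability of an independent set}

On the other side of \eqref{eq:identity}, shared vertices only help. An event in $\{0,1\}^V$ is \emph{decreasing} if it is preserved when a coordinate is changed from $1$ to $0$. \emph{Harris' inequality} states that under a product measure any two decreasing events $\mathcal E,\mathcal E'$ satisfy $\Pr[\mathcal E\cap\mathcal E']\ge\Pr[\mathcal E]\Pr[\mathcal E']$.

\begin{lemma}\label{lem:harris}
$\Pr[f_G=0]\ge\exp\big(-(1+\frac\eta{16})\delta^8M\big)$.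
\end{lemma}

\begin{proof}
The event $\{f_G=0\}$ is the intersection of the $M$ decreasing events $\{x_ux_v=0\}$, $uv\in E$, each of probability $1-\delta^8$. Intersections of decreasing events are decreasing, so repeated use of Harris' inequality gives $\Pr[f_G=0]\ge(1-\delta^8)^M$. For $0\le t\le\frac12$ we have $\ln(1-t)\ge-t-t^2$, since $\ln(1-t)+t+t^2$ vanishes at $0$ and has derivative $t(1-2t)/(1-t)\ge0$. With $t=\delta^8\le\eta/16$ this gives $(1-t)^M\ge\exp(-(1+t)tM)\ge\exp(-(1+\frac\eta{16})\delta^8M)$.
\end{proof}

\subsection*{Signed decompositions and the proof of Theorem~\ref{thm:spectral}}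

Proposition~\ref{prop:corr} holds for all $k$-multirectangles, whether or not they are contained in $f_G^{-1}(1)$. The argument of \eqref{eq:identity} therefore applies to linear combinations with arbitrary real coefficients.

\begin{proposition}\label{prop:signed}
Let $R_1,\dots,R_N$ be $k$-multirectangles in $\{0,1\}^V$ and let $c_1,\dots,c_N$ be real numbers.
\begin{itemize}
\item[(a)] If $f_G=\sum_ic_i1_{R_i}$, then $1+\sum_i|c_i|\ge\frac12e^{cM}$.
\item[(b)] If $1-f_G=\sum_ic_i1_{R_i}$, then $\sum_i|c_i|\ge\frac12e^{cM}$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\gamma=2\exp(-(1+\frac\eta2)\delta^8M)$. Since $\frac\eta2-\frac\eta{16}=\frac{7\eta}{16}$, Lemma~\ref{lem:harris} gives $\Pr[f_G=0]/\gamma\ge\frac12e^{cM}$. Recall that $\Pr[f_G=0]=\mathbb E[W(1-f_G)]$. The whole cube is a $k$-multirectangle, with blocks of size $1$, so $|\mathbb E[W]|\le\gamma$. By Proposition~\ref{prop:corr}, in case (a)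
\[
\Pr[f_G=0]=\mathbb E[W]-\sum_ic_i\,\mathbb E[W1_{R_i}]\le\Big(1+\sum_i|c_i|\Big)\gamma,
\]
and in case (b) $\Pr[f_G=0]=\sum_ic_i\,\mathbb E[W1_{R_i}]\le\sum_i|c_i|\,\gamma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:spectral}]
Let $g$ be $f_G$ or $\neg f_G$ and let it have a d-DNNF of size $s$. Since $3n/k=6/\eta$, Lemma~\ref{lem:multi} writes $g^{-1}(1)$ as a disjoint union of $N\le s^{6/\eta}$ $k$-multirectangles $R_i$, that is, $g=\sum_{i=1}^N1_{R_i}$. We have $N\ge1$, because $f_G$ is true at the all-ones assignment (as $D\ge1$) and false at the all-zeros assignment. If $g=f_G$, Proposition~\ref{prop:signed}(a) gives $2N\ge1+N\ge\frac12e^{cM}$. If $g=\neg f_G$, part (b) gives $N\ge\frac12e^{cM}$. In both cases $N\ge\frac14e^{cM}$, and so $s\ge N^{\eta/6}\ge\exp(\frac\eta6(cM-\ln4))$.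
\end{proof}

\section{The disjunction of two d-DNNF circuits}\label{sec:or}

The hard formulas are disjunctions of a bounded number of easy ones. This shows that a single disjunction can already destroy polynomial size.

\begin{corollary}\label{cor:or}
There is no polynomial $\pi$ such that, for every $s$, the disjunction of any two d-DNNF circuits of size at most $s$ is computed by a d-DNNF circuit of size at most $\pi(s)$.
\end{corollary}

\begin{proof}
Suppose $\pi$ exists. Replacing its coefficients by their absolute values and adding $s$, we may assume that $\pi$ is nondecreasing and $\pi(s)\ge s$. Let $G$ be one of the $18$-regular graphs from the proof of Theorem~\ref{thm:main}, on $n$ vertices. By Vizing's theorem, the edge set of a simple graph of maximum degree $D$ is a union of $D+1$ matchings. So $f_G=f_1\vee\dots\vee f_{19}$, where each $f_j$ is the formula of a matching and has a d-DNNF of size at most $s_1=O(n)$ by \eqref{eq:chain}. Put $s_{j+1}=\pi(s_j)\ge s_1$. By induction on $j$, the function $f_1\vee\dots\vee f_j$ has a d-DNNF of size at most $s_j$. After $18$ binary disjunctions, $f_G$ has a d-DNNF of size at most $s_{19}$, which is bounded by a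 fixed polynomial in $n$. This contradicts Theorem~\ref{thm:main} for large $n$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AAKC}
\emph{Algorithmic Applications of Knowledge Compilation},
\texttt{https://florent.capelli.me/publi/hdr.pdf}.

\bibitem{LPS}
Lubotzky, Phillips and Sarnak,
\emph{Ramanujan graphs},
Combinatorica 8 (1988).

\end{thebibliography}
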